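\title{General duplication languages are regular over two letters and not context-free over three}

\begin{abstract}
A duplication step replaces a nonempty factor $u$ of a word by $uu$, and the general duplication language $w^\heartsuit$ consists of all words that can be reached from $w$ by such steps, with no bound on the length of $u$. We show that $w^\heartsuit$ is regular if $w$ contains at most two distinct letters, and that it is not context-free if $w$ contains at least three. For the second statement we measure a word $z$ by the length $F(z)$ of the shortest $y$ with $zy\in w^\heartsuit$. We construct exponentially many words $U_\lambda$ with $F(wU_\mu U_\nu)>F(wU_\mu)$ for $\mu\ne\nu$, whereas $F(wU_\mu U_\mu)\le F(wU_\mu)$ always holds, and we show by exchanging subtrees of derivation trees that no context-free grammar can make this distinction.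
\end{abstract}

\section{Introduction}

Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of finite words over $\Sigma$, $\varepsilon$ the empty word, and $\Sigma^+=\Sigma^*\setminus\{\varepsilon\}$. For $x,y\in\Sigma^*$ write $x\Rightarrow y$ if
\[
x=x_1ux_2\quad\text{and}\quad y=x_1uux_2\qquad\text{for some }x_1,x_2\in\Sigma^*,\ u\in\Sigma^+ .
\]
This is one application of a rewriting rule $u\to uu$, a \emph{duplication step}. Let $\Rightarrow^*$ be the reflexive and transitive closure of $\Rightarrow$. The \emph{general duplication language} generated by $w\in\Sigma^*$ is
\[
w^\heartsuit=\{v\in\Sigma^*: w\Rightarrow^* v\};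
\]
``general'' means that the length of the duplicated factor $u$ is not bounded. The question that we answer comes from \cite{idempotency}: is $w^\heartsuit$ context-free for every finite alphabet $\Sigma$ and every word $w\in\Sigma^*$?

The first cases are very simple languages. We have $\varepsilon^\heartsuit=\{\varepsilon\}$ and $a^\heartsuit=\{a^n:n\ge1\}$. The language $(ab)^\heartsuit$ is the set of all words over $\{a,b\}$ that begin with $a$ and end with $b$: a duplication step keeps the first and the last letter, and conversely $ab\Rightarrow^*(ab)^t$ for all $t\ge1$, after which steps $a\to aa$ and $b\to bb$ produce any such word.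

These cases suggest the answer ``yes''. Later duplications overwrite the squares made by earlier ones, and we shall see in Lemma~\ref{lem:pop} that \emph{every} word $wz$, with $z$ written in the letters of $w$, is a prefix of a word of $w^\heartsuit$. So the language seems to remember little. On the other hand, copying an arbitrary word is the standard example of what a context-free grammar cannot do. The answer depends on the number of letters. Let $\mathrm{alph}(w)$ be the set of letters that occur in $w$.

\begin{theorem}\label{thm:main}
Let $w\in\Sigma^*$.
\begin{itemize}
\item[(A)] If $|\mathrm{alph}(w)|\ge3$, then $w^\heartsuit$ is not context-free.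
\item[(B)] If $|\mathrm{alph}(w)|\le2$, then $w^\heartsuit$ is regular.
\end{itemize}
Hence $w^\heartsuit$ is context-free if and only if it is regular, if and only if $|\mathrm{alph}(w)|\le2$.
\end{theorem}

The last sentence follows from (A) and (B) because regular languages are context-free. So the answer to the question is no; already $(abc)^\heartsuit$ is not context-free. Part (A) rests on two results about square-free words, recalled in Section~\ref{sec:words}: Thue's theorem \cite{thue} and a theorem of Bean, Ehrenfeucht and McNulty \cite{bem}. The second is needed only to come down to three letters. For $|\mathrm{alph}(w)|\ge14$ the proof uses Thue's theorem alone, and this case already answers the question.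

Part (B) is proved in Section~\ref{sec:binary}. Section~\ref{sec:cost} introduces the quantity $F$ on which the proof of (A) is built and states the combinatorial core of the proof, Proposition~\ref{prop:family}. Section~\ref{sec:grammar} derives (A) from it, and Sections~\ref{sec:words} and~\ref{sec:key} prove it.

\paragraph{Conventions.} Positions in a word are numbered from $0$, $T_k$ is the letter of $T$ at position $k$, and $T[i,j)$ is the factor of $T$ at positions $i,\dots,j-1$. A \emph{square} is a word $xx$ with $x\ne\varepsilon$, and a word is \emph{square-free} if none of its factors is a square. It is convenient to run duplication backward: $v\vdash v'$ means $v'\Rightarrow v$, that is, $v'$ arises from $v$ by replacing a factor $xx$ by $x$. We call this a \emph{reduction step}. Thus $v\in w^\heartsuit$ if and only if $v\vdash^*w$, and $v\vdash^* v'$ implies $pvq\vdash^* pv'q$ for all words $p,q$. A square-free word admits no reduction step, so no square-free word other than $w$ lies in $w^\heartsuit$.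

\section{Words with at most two letters}\label{sec:binary}

All words of $w^\heartsuit$ are written in the letters of $w$, and $\varepsilon^\heartsuit=\{\varepsilon\}$, so for (B) we may take $w\in\{a,b\}^+$. Every $v\in\{a,b\}^+$ is a product $v=x_1^{n_1}\cdots x_k^{n_k}$ of \emph{runs}, with letters $x_j\neq x_{j+1}$ and $n_j\ge1$. If $v'=z_1^{e_1}\cdots z_r^{e_r}$ is a second word written by its runs, let $v\sqsubseteq v'$ mean that there are indices
\[
1=i_1<i_2<\dots<i_k=r\qquad\text{with } z_{i_j}=x_j \text{ and } e_{i_j}\ge n_j \text{ for all } j .
\]
So $v'$ arises from $v$ by lengthening runs and inserting new runs between old ones. The relation is reflexive, and it is transitive because the index maps compose.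

\begin{proposition}\label{prop:binary}
For $v,v'\in\{a,b\}^+$ we have $v\Rightarrow^*v'$ if and only if $v\sqsubseteq v'$. If $w=x_1^{n_1}\cdots x_k^{n_k}$ is written by its runs, then
\begin{equation}\label{eq:regex}
w^\heartsuit=x_1^{n_1}x_1^*\,(x_2^+x_1^+)^*\,x_2^{n_2}x_2^*\,(x_3^+x_2^+)^*\,x_3^{n_3}x_3^*\cdots x_k^{n_k}x_k^* .
\end{equation}
\end{proposition}

Here $X^*$ and $X^+$ denote, as usual, the sets of products of zero or more, respectively one or more, words of $X$. The right side of \eqref{eq:regex} is a regular expression, so the proposition proves (B).

\begin{proof}
Let $v\sqsubseteq v'$, with the notation above. The runs of $v'$ alternate between the two letters, and $z_{i_j}=x_j\ne x_{j+1}=z_{i_{j+1}}$. Hence the runs of $v'$ strictly between the $i_j$-th and the $i_{j+1}$-th are even in number, say $2t_j$, and their letters are $x_{j+1},x_j,\dots,x_{j+1},x_j$. Duplicating the factor $x_jx_{j+1}$ at the border of the $j$-th and $(j+1)$-th run of $v$ turns $x_j^{n_j}x_{j+1}^{n_{j+1}}$ into $x_j^{n_j}(x_{j+1}x_j)x_{j+1}^{n_{j+1}}$. Doing this $t_j$ times at the end of the $j$-th run inserts $(x_{j+1}x_j)^{t_j}$. Afterwards the word has the same sequence of run letters as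 $v'$ and no run is too long, so steps $x\to xx$ lead to $v'$. The same description of the inserted runs shows that $\{v':w\sqsubseteq v'\}$ is the right side of \eqref{eq:regex}.

For the converse it suffices, by transitivity, to show that $v=x_1'ux_2'$ and $v'=x_1'uux_2'$ satisfy $v\sqsubseteq v'$. If $u$ is a power of one letter, the step lengthens one run. Otherwise write $u=u'u''$, where $u'$ ends with a letter $x$ and $u''$ begins with the other letter $\bar x$. Then
\[
v=x_1'u'\cdot u''x_2',\qquad v'=x_1'u'\cdot u''u'\cdot u''x_2' ,
\]
and at each dot an $x$ is followed by an $\bar x$. So each dot is a border between runs, and the runs of $v'$ are the runs of $v$ with the runs of $u''u'$ inserted between two of them.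
\end{proof}

For instance, $(abba)^\heartsuit$ is the set of words over $\{a,b\}$ that begin and end with $a$ and contain $bb$. The first half of the proof uses that runs over two letters have no choice but to alternate. The same lack of choice makes every binary word of length at least $4$ contain a square: without $aa$ and $bb$ it begins with $abab$ or $baba$. Over three letters there are square-free words of every length, and they are the material for the proof of (A).

\section{The cost of completing a word}\label{sec:cost}

From now on $w$ is a fixed word with $|\mathrm{alph}(w)|\ge3$. A \emph{completion} of a word $z$ is a word $y$ with $zy\in w^\heartsuit$, and the \emph{cost} of $z$ is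
\[
F(z)=\min\{|y|: zy\in w^\heartsuit\},
\]
with $F(z)=\infty$ if $z$ has no completion. If $zt\vdash^*z'$ and $y$ is a completion of $z'$, then $zty\vdash^*z'y\vdash^*w$. Therefore
\begin{equation}\label{eq:cost}
zt\vdash^*z'\quad\text{implies}\quad F(z)\le|t|+F(z').
\end{equation}
The last letter of a word can be removed by appending a suitable word, provided the letter occurs earlier. We call this \emph{popping} the letter.

\begin{lemma}[Popping]\label{lem:pop}
Let $z=z'x$, where the letter $x$ occurs in $z'$, and write $z'=z''xt$ with $x$ not in $t$. Then $zt\vdash z'$. In particular, $F(wz)\le|z|(|w|+|z|)$ for all $z\in\mathrm{alph}(w)^*$.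
\end{lemma}

\begin{proof}
We have $zt=z''xtxt\vdash z''xt=z'$. For the second claim, pop the letters of $z$ from $wz$ one at a time, from right to left. Each of them occurs in $w$, each appended word $t$ is shorter than $|w|+|z|$, and $F(w)=0$. Apply \eqref{eq:cost} $|z|$ times.
\end{proof}

So $w^\heartsuit$ puts no restriction on what may follow the prefix $w$. What it does record is how long a completion has to be, and repeated factors are free: $wUU\vdash wU$, so $F(wUU)\le F(wU)$ for every nonempty $U$. We want words for which appending a \emph{different} word is not free. The smallest case shows both the effect and the danger.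

\begin{example}\label{ex:abc}
Let $w=abc$. Every word of $w^\heartsuit$ ends with $c$. We compare $wa$ with its three extensions by one letter.
\begin{itemize}
\item $F(wa)=2$: we have $abca\cdot bc\vdash abc$, while $abca$ does not end with $c$ and $abcac$ is square-free.
\item $F(waa)=2$: we have $abcaa\cdot bc\vdash abcabc\vdash abc$, while $abcaa$ does not end with $c$ and the only reduction of $abcaac$ leads to $abcac$.
\item $F(wac)=3$: we have $abcac\cdot abc=ab\,caca\,bc\vdash abcabc\vdash abc$. A shorter completion would be one of $\varepsilon,c,cc,ac,bc$. The words $abcac$ and $abcacbc$ are square-free. The only squares in $abcacc$ and $abcaccc$ are $cc$, and the only squares in $abcacac$ are $caca$ and $acac$; so all reductions of these three words end in $abcac$.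
\item $F(wab)=1$: we have $abcab\cdot c\vdash abc$, and $abcab$ does not end with $c$.
\end{itemize}
Repeating $a$ is free, and appending $c$ raises the cost. In the reduction of $wac\cdot abc$ the first letter of the completion is spent on removing the appended $c$, and what is left of the completion, $bc$, is a completion of $wa$. This is the general argument in miniature. Appending $b$ lowers the cost, because $b$ is the beginning of a shortest completion of $wa$. The construction has to exclude this.
\end{example}

The following proposition says that it can be excluded for an exponentially large family of words whose members differ by independent local changes. For a finite set $I$, elements of $\{0,1\}^I$ are written $\lambda=(\lambda_k)_{k\in I}$.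

\begin{proposition}\label{prop:family}
There is an integer $\kappa\ge1$ such that for every sufficiently large $m$, with $I=\{m,\dots,2m-1\}$ and $N=\kappa(3m+1)$, there are words $U_\lambda\in\mathrm{alph}(w)^*$, $\lambda\in\{0,1\}^I$, of length $N$ with the following properties.
\begin{itemize}
\item[(a)] The $k$-th block $U_\lambda[\kappa k,\kappa(k+1))$, $0\le k\le3m$, depends only on $\lambda_k$ if $k\in I$ and does not depend on $\lambda$ if $k\notin I$.
\item[(b)] $F(wU_\mu U_\nu)>F(wU_\mu)$ for all $\mu\ne\nu$.
\end{itemize}
\end{proposition}

Among the words $wU_\mu U_\nu y$ with $|y|=F(wU_\mu)$, the language $w^\heartsuit$ thus contains some with $\mu=\nu$ and none with $\mu\neq\nu$. A grammar for $w^\heartsuit$ would have to compare two long words letter by letter, in the same order.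

\section{A grammar cannot compare the two copies}\label{sec:grammar}

We recall what we need about grammars. A context-free grammar in \emph{Chomsky normal form} has a finite set of nonterminals, one of which is the start symbol, and rules of the forms $X\to YZ$ and $X\to x$, with nonterminals $X,Y,Z$ and $x\in\Sigma$. Every context-free language without the empty word is generated by such a grammar. A word $v$ is generated if it has a \emph{derivation tree}: an ordered tree whose root is labeled by the start symbol, in which a node labeled $X$ has two children labeled $Y,Z$ for a rule $X\to YZ$ or one leaf child labeled $x$ for a rule $X\to x$, and whose leaves spell $v$ from left to right. The leaves below a node occupy an interval of positions of $v$, the interval \emph{covered} by the node. Replacing the subtree at a node by another subtree with the same root label gives again a derivation tree.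

We want to exchange, between two words $wU_\lambda U_\lambda y$ and $wU_{\lambda'}U_{\lambda'}y'$, a subtree that covers many variable blocks but never the same block in both copies. Choosing the subtree by the length of its interval does not work: the only bound we have on $|y|$ is quadratic in $N$, so such an interval might lie entirely inside $y$. We therefore mark the positions that matter and count marks.

\begin{lemma}[Marked interchange]\label{lem:interchange}
Let $L$ be generated by a grammar in Chomsky normal form with $V$ nonterminals. Let $m,n\ge1$, let $M\subseteq\{0,\dots,n-1\}$ have $2m$ elements, and let $(v_\lambda)_{\lambda\in\Lambda}$ be a finite nonempty family of words of length $n$ in $L$. Then there are an interval $E\subseteq\{0,\dots,n-1\}$ with $m/2<|E\cap M|\le m$ and a set $\Lambda'\subseteq\Lambda$ with $|\Lambda'|\ge|\Lambda|/(Vn^2)$ such that, for all $\lambda,\lambda'\in\Lambda'$, the word that agrees with $v_{\lambda'}$ at the positions in $E$ and with $v_\lambda$ elsewhere lies in $L$.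
\end{lemma}

\begin{proof}
Call the elements of $M$ marks. Fix a derivation tree of each $v_\lambda$ and walk down from the root, which covers $2m>m$ marks. As long as the current node covers more than $m$ marks, it covers at least two positions, so it has two children labeled by nonterminals; move to a child that covers at least half of these marks. The covered intervals shrink, so the walk stops at a node that covers at most $m$ marks, and more than $m/2$ because its parent covers more than $m$. Record the label of this node and its interval. There are at most $Vn^2$ possible records, so some record $(X,E)$ is shared by a set $\Lambda'$ of the stated size. For $\lambda,\lambda'\in\Lambda'$, replace the recorded subtree for $v_\lambda$ by the one for $v_{\lambda'}$.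
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A) from Proposition~\ref{prop:family}]
Suppose that $w^\heartsuit$ is context-free. As $w\ne\varepsilon$, it does not contain $\varepsilon$, so it is generated by a grammar in Chomsky normal form with $V$ nonterminals. Let $m$ be large and take the words $U_\lambda$ of the proposition.

By Lemma~\ref{lem:pop}, $F(wU_\lambda)$ is one of the integers $0,\dots,N(|w|+N)$. So there are a value $f$ and a set $\Lambda\subseteq\{0,1\}^I$ with $|\Lambda|\ge2^m/(N(|w|+N)+1)$ and $F(wU_\lambda)=f$ for all $\lambda\in\Lambda$. For $\lambda\in\Lambda$ let $y_\lambda$ be a completion of $wU_\lambda$ of length $f$, and put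
\[
v_\lambda=wU_\lambda U_\lambda y_\lambda .
\]
Then $v_\lambda\vdash wU_\lambda y_\lambda\vdash^*w$, so $v_\lambda\in w^\heartsuit$. All $v_\lambda$ have length $n=|w|+2N+f\le|w|+2N+N(|w|+N)$, and the blocks of the two copies of $U_\lambda$ occupy the same positions for all $\lambda$.

For $k\in I$ let $e_k$ and $e_k'$ be the first positions of the $k$-th block in the first and in the second copy. These are our $2m$ marks, in the order
\[
e_m<\dots<e_{2m-1}<e'_m<\dots<e'_{2m-1}.
\]
Take $E$ and $\Lambda'$ from Lemma~\ref{lem:interchange}, and let $J_1=\{k\in I:e_k\in E\}$ and $J_2=\{k\in I:e'_k\in E\}$. An interval containing $e_k$ and $e_k'$ contains the $m+1$ marks $e_k,\dots,e_{2m-1},e'_m,\dots,e'_k$. Since $E$ contains at most $m$ marks, $J_1\cap J_2=\emptyset$. Since $|J_1|+|J_2|>m/2$, one of the two sets, call it $J$, has more than $m/4$ elements.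

The ends of $E$ need not respect the blocks. Call a block \emph{cut} if it has positions both in $E$ and outside $E$. A cut block contains an end position of $E$ together with its neighbor outside $E$, and the blocks are disjoint, so at most two blocks are cut. Let $C$ be the set of $k\in I$ such that the $k$-th block of the first or the second copy is cut, and let $K=J\setminus C$. Then $|C|\le2$ and $|K|>m/4-2$. Both $N$ and $n$ are bounded by polynomials in $m$, so for large $m$
\[
|\Lambda'|\ \ge\ \frac{2^m}{Vn^2\,(N(|w|+N)+1)}\ >\ 2^{3m/4+2}\ >\ 2^{|I\setminus K|}.
\]
Hence there are $\lambda\ne\lambda'$ in $\Lambda'$ that agree on $I\setminus K$. Let $\tilde v\in w^\heartsuit$ be the word that agrees with $v_{\lambda'}$ on $E$ and with $v_\lambda$ elsewhere.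

By (a), the words $v_\lambda$ and $v_{\lambda'}$ have the same prefix $w$ and the same $k$-th blocks, in both copies, for all $k\notin K$; there $\tilde v$ agrees with both. For $k\in K$ neither $k$-th block is cut, so each lies inside $E$ or is disjoint from $E$ according to whether its mark is in $E$ or not. If $J=J_1$, then $e_k\in E$ and $e'_k\notin E$ for $k\in K$, so $\tilde v=wU_{\lambda'}U_\lambda\tilde y$. If $J=J_2$, then $e_k\notin E$ and $e_k'\in E$ for $k\in K$, so $\tilde v=wU_\lambda U_{\lambda'}\tilde y$. In both cases $|\tilde y|=f$, and we have found $\mu\ne\nu$ in $\Lambda$ with $F(wU_\mu U_\nu)\le f=F(wU_\mu)$. This contradicts (b).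
\end{proof}

\section{Construction of the words $U_\lambda$}\label{sec:words}

To prove (b) we follow a reduction of $wU_\mu U_\nu y$ to $w$ and show that the removal of $U_\nu$ uses up many letters of $y$. Put $T=U_\mu U_\nu$. Four features of $T$ are wanted.
\begin{itemize}
\item $T$ is square-free. Otherwise a part of $T$ disappears at no cost.
\item Long factors of $T$ are repeated only at distance $N$. A square-free word may end in $zxz$ with $z$ long and $x$ a letter, and then $zxz\cdot x\vdash zx$ removes $|z|$ letters at the price of one.
\item The repetitions at distance $N$, which cannot be avoided since $U_\mu$ and $U_\nu$ share many blocks, are much shorter than $N$. This is why the variable blocks lie in the middle third. If $U_\mu=xZ$ and $U_\nu=x'Z$ differed in the first block only, then $xZx'Z\cdot x'\vdash xZx'$ would remove almost all of $U_\nu$ at the price of one block.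
\item Every letter of $T$ occurs in every block, so that popping a letter costs a bounded amount.
\end{itemize}
We first arrange the first three features over an auxiliary alphabet of $13$ letters, in which each letter has separate components for separate purposes, and then encode these letters by blocks over $\mathrm{alph}(w)$. A \emph{morphism} $g:\Gamma^*\to\Delta^*$ is a map with $g(xy)=g(x)g(y)$; it is \emph{nonerasing} if no letter is mapped to $\varepsilon$, and \emph{square-free} if it maps square-free words to square-free words. We use two known results.

\begin{theorem}[Thue \cite{thue}]\label{thm:thue}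
There is an infinite square-free word over three letters.
\end{theorem}

\begin{theorem}[Bean, Ehrenfeucht and McNulty \cite{bem}]\label{thm:bem}
For every $n$ there is a nonerasing square-free morphism from the free monoid on $n$ letters to the free monoid on $3$ letters.
\end{theorem}

\subsection{The encoding}

Let $\Gamma=(\{1,2,3\}\times\{0,1\}\times\{0,1\})\cup\{\diamond\}$, an alphabet of $13$ letters.

\begin{lemma}\label{lem:code}
There are a set $\Delta\subseteq\mathrm{alph}(w)$, an integer $\kappa\ge1$ and a square-free morphism $g:\Gamma^*\to\Delta^*$ such that, for every $\alpha\in\Gamma$, the word $g(\alpha)$ has length $\kappa$ and contains every letter of $\Delta$.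
\end{lemma}

\begin{proof}
Let $\sharp\notin\Gamma$, let $\Gamma'=\Gamma\cup\{\sharp\}$, and fix an order on $\Gamma$. Define $\varphi:\Gamma^*\to\Gamma'^*$ by $\varphi(\alpha)=\sharp\,\alpha\,r_\alpha$, where $r_\alpha$ lists the letters of $\Gamma\setminus\{\alpha\}$ in order. Each $\varphi(\alpha)$ contains each of the $14$ letters of $\Gamma'$ exactly once.

We show that $\varphi$ is square-free. Let $xx$ be a square in $\varphi(W)$. The letter $\sharp$ occurs in $\varphi(W)$ exactly at the positions divisible by $14$. If $x$ does not contain $\sharp$, then $xx$ lies inside one word $\varphi(\alpha)$, whose letters are distinct; this is impossible. So $x$ contains $\sharp$, two occurrences of $\sharp$ are at distance $|x|$, and $|x|=14r$ with $r\ge1$. The letter of $\varphi(W)$ at position $14e+1$ is $W_e$. The first half of the square is an interval of $14r$ positions, so it contains the positions $14e+1$ for exactly $r$ consecutive values $e=e_0,\dots,e_0+r-1$, and $W_e=W_{e+r}$ for each of them. Thus $W[e_0,e_0+2r)$ is a square, and $W$ is not square-free.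

If $|\mathrm{alph}(w)|\ge14$, identify $\Gamma'$ with a subset $\Delta$ of $\mathrm{alph}(w)$ and take $g=\varphi$, $\kappa=14$. In general, let $\Delta$ be a set of three letters of $w$, let $\psi:\Gamma'^*\to\Delta^*$ be given by Theorem~\ref{thm:bem}, and put $g=\psi\circ\varphi$, which is square-free. The images of letters under $\psi$ may have different lengths, but each $\varphi(\alpha)$ is an arrangement of the same $14$ letters, so $|g(\alpha)|=\sum_{x\in\Gamma'}|\psi(x)|=:\kappa\ge14$ for all $\alpha$. The word $g(\alpha)$ is square-free of length at least $4$, so it is not a word over two letters and contains all three letters of $\Delta$.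
\end{proof}

Fix such $\Delta,\kappa,g$; they depend only on $w$. The $e$-th \emph{block} of $g(W)$ is the occurrence of $g(W_e)$ at positions $[\kappa e,\kappa(e+1))$. To translate a repetition in $g(W)$ into a repetition in $W$ we need to know that the image of a letter cannot occur out of phase with the blocks.

\begin{lemma}[Synchronization]\label{lem:sync}
The map $g$ is injective on letters. If $W$ is square-free and $g(\alpha)$, $\alpha\in\Gamma$, occurs in $g(W)$ at position $j$, then $\kappa\mid j$ and $W_{j/\kappa}=\alpha$.
\end{lemma}

\begin{proof}
A word of two distinct letters is square-free, so its image is square-free. If $\alpha\ne\beta$ and $g(\alpha)=g(\beta)$, then $g(\alpha\beta)$ is a square; this gives injectivity. Suppose $\kappa\nmid j$. Then the occurrence overlaps two consecutive blocks $g(\beta)g(\gamma)$, with $\beta\ne\gamma$ as $W$ is square-free, and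
\[
g(\beta)=qs,\qquad g(\gamma)=s't,\qquad g(\alpha)=ss',\qquad s,s'\ne\varepsilon .
\]
If $\alpha\ne\beta$, then $g(\beta\alpha)=qsss'$ contains the square $ss$. If $\alpha=\beta$, then $\alpha\ne\gamma$ and $g(\alpha\gamma)=ss's't$ contains the square $s's'$. Both are impossible. So $\kappa\mid j$, the occurrence is a block, and injectivity gives $W_{j/\kappa}=\alpha$.
\end{proof}

\subsection{The words and their repetitions}

Let $m\ge1$ and $p=2\lceil\log_2(3m)\rceil$, so that $2^p\ge(3m)^2$. A counting argument gives a binary word without long repeated factors.

\begin{lemma}\label{lem:eta}
There is a word $\eta\in\{0,1\}^{3m}$ in which no factor of length $p$ occurs at two different positions.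
\end{lemma}

\begin{proof}
Fix positions $i<i'$ with $i'+p\le 3m$. The equations $\eta_{i'+k}=\eta_{i+k}$, $0\le k<p$, determine $\eta_{i'},\dots,\eta_{i'+p-1}$ one after another from earlier letters, so at most $2^{3m-p}$ words satisfy them. There are fewer than $(3m)^2/2$ pairs $(i,i')$, so fewer than $2^{3m-1}$ of the $2^{3m}$ words have a repeated factor of length $p$.
\end{proof}

Let $\theta\in\{1,2,3\}^{3m}$ be square-free (Theorem~\ref{thm:thue}) and let $\eta$ be as in Lemma~\ref{lem:eta}. For $\lambda\in\{0,1\}^I$, $I=\{m,\dots,2m-1\}$, set $\lambda_k=0$ for $k\notin I$ and define
\[
u_\lambda=(\theta_0,\eta_0,\lambda_0)\cdots(\theta_{3m-1},\eta_{3m-1},\lambda_{3m-1})\in\Gamma^{3m},\qquad U_\lambda=g(u_\lambda\diamond).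
\]
The first component prevents squares, the second prevents long repetitions, the third carries $\lambda$, and $\diamond$ keeps a square from forming across the border of two such words. The word $U_\lambda$ has length $N=\kappa(3m+1)$ and property (a) of Proposition~\ref{prop:family}. Put
\[
\ell=\kappa(2p+2),\qquad \ell'=\ell+|w| .
\]
As $w$ and $\kappa$ are fixed, $\ell'=O(\log m)$, while $N$ grows linearly in $m$. A repeated factor counts as long if it has at least $\ell$ letters.

\begin{lemma}\label{lem:T}
Assume $2p\le3m$. Let $\mu\ne\nu$ and $T=U_\mu U_\nu$, so $|T|=2N$.
\begin{itemize}
\item[(1)] $T$ is square-free.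
\item[(2)] If $T[i,i+r)=T[i',i'+r)$ with $i<i'$ and $r\ge\ell$, then $i'-i=N$.
\item[(3)] If $T[i,i+r)=T[i+N,i+N+r)$ with $i+N+r\le2N$, then $N-r\ge\kappa m$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $T=g(W)$ with $W=u_\mu\diamond u_\nu\diamond$.

(1) It suffices to show that $W$ is square-free. A square in $W$ without $\diamond$ lies in $u_\mu$ or $u_\nu$, and its first components form a square in $\theta$, which is impossible. A square with $\diamond$ contains it an even number of times, hence twice, at the same place in both halves. The two letters $\diamond$ are at distance $3m+1$, so the square has length $6m+2=|W|$, and $u_\mu=u_\nu$. This contradicts $\mu\ne\nu$.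

(2) Let $\delta=i'-i$. The interval $[i,i+r)$ has a multiple of $\kappa$ among its first $\kappa$ positions and has length at least $\kappa(2p+2)$, so it contains $2p+1$ consecutive complete blocks. Each such block $g(W_e)$ occurs again at position $\kappa e+\delta$, so Lemma~\ref{lem:sync} gives $\kappa\mid\delta$ and $W_{e+\delta/\kappa}=W_e$. Among $2p+1\le3m+1$ consecutive letters of $W$ at most one is $\diamond$, so $p$ consecutive ones among them are different from $\diamond$. They form a factor of $u_\mu$ or $u_\nu$. The equal factor $\delta/\kappa$ places later contains no $\diamond$ either, so it also lies in $u_\mu$ or $u_\nu$. The second components give two occurrences in $\eta$ of one factor of length $p$, and these are at the same position of $\eta$. Hence $3m+1$ divides $\delta/\kappa$, that is, $N\mid\delta$. Since $0<\delta<2N$, we get $\delta=N$.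

(3) The hypothesis says that $U_\mu$ and $U_\nu$ agree on $[i,i+r)\subseteq[0,N)$. Pick $k\in I$ with $\mu_k\ne\nu_k$. The $k$-th blocks of $U_\mu$ and $U_\nu$ differ, since $g$ is injective on letters, so $[\kappa k,\kappa(k+1))$ is not contained in $[i,i+r)$. Either $i>\kappa k\ge\kappa m$, and then $r\le N-i<N-\kappa m$; or $i+r<\kappa(k+1)\le2\kappa m$, and then $r<2\kappa m<N-\kappa m$.
\end{proof}

\section{Two different words cost more}\label{sec:key}

It remains to prove property (b). Let $m$ be so large that $2p\le3m$ and
\begin{equation}\label{eq:large}
N\ge(|w|+4)\ell',\qquad D:=\min\bigl(\kappa m-|w|,\ N/\ell'\bigr)>2\kappa\ell' .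
\end{equation}
This is possible because $\ell'=O(\log m)$; note that it implies $\kappa m>|w|$. Let $\mu\ne\nu$, $T=U_\mu U_\nu$, and let $y$ be any completion of $wT$. We show that $|y|>F(wU_\mu)$.

The plan is as follows. Since $T$ is square-free, a reduction of $wTy$ can erode $T$ only from its two ends. At the left end each step uses up a letter of $w$, so there are at most $|w|$ such steps, and each removes few letters of $T$. At the right end each step uses up letters of $y$. We stop when $U_\nu$ is gone. By then at least $D$ letters of $y$ are spent, and the rest of $y$ is a completion of a prefix of $wU_\mu$ that lacks fewer than $\ell'$ letters. Popping these letters costs less than $D$, which yields a completion of $wU_\mu$ shorter than $y$.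

\subsection{States and steps}

Fix a reduction $wTy\vdash^*w$ and, for each step, the square $xx$ that it replaces by $x$. Deleting the first half or the second half gives the same word, so we may choose in each step which half we regard as deleted. A \emph{state} is a factorization of the current word as
\[
A\cdot T[i,j)\cdot Y\qquad\text{with}\qquad |A|\le|w|,\quad 0\le i\le(|w|-|A|)\ell,\quad i\le j\le 2N .
\]
The initial state is $A=w$, $i=0$, $j=2N$, $Y=y$. A state is \emph{active} if $j>N$. In an active state $i\le|w|\ell$, and so by \eqref{eq:large}
\begin{equation}\label{eq:long}
j-i>N-|w|\ell\ge4\ell'>|w| .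
\end{equation}
In particular the current word is longer than $w$, so the reduction has a further step. We show how this step leads to a new state $(A',i',j',Y')$. Let the square occupy the positions $[\sigma,\sigma+2h)$ of the current word, and let $P=|A|$ and $Q=|A|+j-i$ be the positions where $T[i,j)$ and $Y$ begin. Position $q\in[P,Q]$ of the current word corresponds to the \emph{$T$-position} $q-P+i$. We distinguish cases by the end $\sigma+2h$ and the midpoint $\sigma+h$ of the square; see Figure~\ref{fig:steps}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.6cm]
\draw (0,0) rectangle (2,0.8); \node at (1,0.4) {$A$};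
\draw (2,0) rectangle (9,0.8); \node at (5.5,0.4) {$T[i,j)$};
\draw (9,0) rectangle (12,0.8); \node at (10.5,0.4) {$Y$};
\draw[dashed] (2,0) -- (2,-4.3) node[below] {$P$};
\draw[dashed] (9,0) -- (9,-4.3) node[below] {$Q$};
\draw[fill=gray!40] (0.4,-1) rectangle (1.5,-0.5); \draw (1.5,-1) rectangle (2.6,-0.5);
\draw[fill=gray!40] (1,-2) rectangle (3,-1.5); \draw (3,-2) rectangle (5,-1.5);
\draw (7.5,-3) rectangle (9.5,-2.5); \draw[fill=gray!40] (9.5,-3) rectangle (11.5,-2.5);
\draw (1.4,-4) rectangle (6,-3.5); \draw[fill=gray!40] (6,-4) rectangle (10.6,-3.5);
\node at (-0.6,-0.75) {L1}; \node at (-0.6,-1.75) {L2};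
\node at (-0.6,-2.75) {R1}; \node at (-0.6,-3.75) {R2};
\end{tikzpicture}
\caption{The current word $A\cdot T[i,j)\cdot Y$ and the four ways in which a square can lie in it. Each row shows the two halves of a square; the shaded half is the one regarded as deleted. In rows R1 and R2 the square may begin on either side of $P$.}
\label{fig:steps}
\end{figure}

\paragraph{Left steps: $\sigma+2h\le Q$.} The square lies in $A\,T[i,j)$, and $\sigma<P$ because $T$ is square-free. We delete the first half and keep $j'=j$, $Y'=Y$.

\emph{Case L1: $\sigma+h\le P$.} The first half lies in $A$. So $A'$ is $A$ with $h\ge1$ letters deleted and $i'=i$. As $h\le|w|$, the square ends at or before the $T$-position $i+|w|$.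

\emph{Case L2: $\sigma+h>P$.} Put $h'=\sigma+h-P\ge1$. The first half is $A[\sigma,P)\,T[i,i+h')$, so $A'=A[0,\sigma)$ and $i'=i+h'$. The second half ends at the $T$-position $i+h'+h$. Comparing the last $h'$ letters of the halves gives $T[i,i+h')=T[i+h,i+h+h')$. If $h'\ge\ell$, then Lemma~\ref{lem:T}(2) and (3) give $h=N$ and $h-h'\ge\kappa m>|w|$, whereas $h-h'=P-\sigma\le|w|$. So $h'<\ell$ and $h<\ell+|w|$, and the square ends before the $T$-position $i+2\ell+|w|$.

In a left step $|A|$ drops by at least $1$ and $i$ grows by less than $\ell$, so $i'\le(|w|-|A'|)\ell$ and we have a new state, again active. The square involves only $A$ and a short initial piece of $T[i,2N)$. Hence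
\begin{equation}\label{eq:left}
A\,T[i,J)\vdash A'\,T[i',J)\qquad\text{for every } J \text{ with } i+2\ell+|w|\le J\le2N .
\end{equation}

\paragraph{Right steps: $\sigma+2h>Q$.} The midpoint cannot satisfy $\sigma+h\le P$: the first half would lie in $A$ and the second half would contain $T[i,j)$, so $j-i\le h\le|w|$, against \eqref{eq:long}. (For the short word $T=ab$ in Example~\ref{ex:abc} this is the case that occurs, in $abc\cdot ab\cdot c\vdash abc$.) We delete the second half and keep $A'=A$, $i'=i$.

\emph{Case R1: $\sigma+h\ge Q$.} The second half lies in $Y$. So $j'=j$ and $|Y'|<|Y|$.

\emph{Case R2: $P<\sigma+h<Q$.} Put $e=Q-\sigma-h$, so $1\le e<h$ and $e<j-i$. The second half is $T[j-e,j)\,Y_1$, where $Y_1$ is the prefix of $Y$ of length $h-e\ge1$. So $j'=j-e>i$ and $|Y'|=|Y|-(h-e)$. Call the step \emph{small} if $e<\ell'$ and \emph{big} if $e\ge\ell'$.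

Consider a big step. The first half may begin inside $A$; let $\rho=\max(0,P-\sigma)\le|w|$ be the number of its letters in $A$, and let $r=e-\rho\ge\ell$. The midpoint has $T$-position $j-e$, so the letter number $\rho$ of the first half (counted from $0$) has $T$-position $i_1=j-e-h+\rho\ge i\ge 0$. Comparing the letters number $\rho,\dots,e-1$ of the halves gives
\[
T[i_1,i_1+r)=T[i_1+h,i_1+h+r),\qquad i_1+h+r=j\le2N .
\]
Lemma~\ref{lem:T}(2) and (3) give $h=N$ and $N-r\ge\kappa m$. Therefore $|Y_1|=N-e=N-r-\rho\ge\kappa m-|w|$ and $j'=j-e=i_1+N-\rho\ge N-|w|$.

To summarize: $|Y|$ never grows, only left steps change $A$ and $i$, and $j$ changes only in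
\begin{itemize}
\item small steps, where $1\le j-j'<\ell'$ and $|Y|$ drops by at least $1$, and
\item big steps, where $j'\ge N-|w|$ and $|Y|$ drops by at least $\kappa m-|w|$.
\end{itemize}

\subsection{The account}

The reduction is finite and every active state is followed by a further step, so some state is not active. Let $A^*\cdot T[i^*,j^*)\cdot Y^*$ be the first one. The rest of the reduction shows that
\begin{equation}\label{eq:rest}
F\bigl(A^*T[i^*,j^*)\bigr)\le|Y^*| .
\end{equation}
The step that led to this state changed $j$ from a value above $N$ to $j^*\le N$. If it was small, then $j^*>N-\ell'$; if it was big, then $j^*\ge N-|w|>N-\ell'$. So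
\begin{equation}\label{eq:jstar}
0\le N-j^*<\ell' .
\end{equation}
This is where the lower bound on $j'$ in a big step matters: the reduction cannot jump deep into $U_\mu$ while removing $U_\nu$.

\emph{Letters of $y$ spent.} If a big step has occurred, $|Y^*|\le|y|-(\kappa m-|w|)$. Otherwise $j$ has dropped by $2N-j^*\ge N$ in small steps, by less than $\ell'$ each time; so there were more than $N/\ell'$ small steps and $|Y^*|\le|y|-N/\ell'$. In both cases
\begin{equation}\label{eq:spent}
|Y^*|\le|y|-D .
\end{equation}

\emph{Replaying the left steps.} The pair $(A,i)$ went from $(w,0)$ to $(A^*,i^*)$ through left steps only. Each was made with $i\le|w|\ell$, and $j^*>N-\ell'\ge(|w|+3)\ell'\ge|w|\ell+2\ell+|w|$ by \eqref{eq:jstar} and \eqref{eq:large}. So \eqref{eq:left} applies to each of them with $J=j^*$, and $wT[0,j^*)\vdash^*A^*T[i^*,j^*)$. By \eqref{eq:cost} and \eqref{eq:rest},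
\begin{equation}\label{eq:replay}
F\bigl(wT[0,j^*)\bigr)\le|Y^*| .
\end{equation}

\emph{Popping the end of $U_\mu$.} We pass from $wU_\mu=wT[0,N)$ to $wT[0,j^*)$ by popping $T_{N-1},T_{N-2},\dots,T_{j^*}$, fewer than $\ell'$ letters. Consider $T_q$ with $q\ge j^*$. Then $q>3\ell'>2\kappa$, so the last $2\kappa-1$ letters of $wT[0,q)$ are the factor $T[q-2\kappa+1,q)$. An interval of $2\kappa-1$ positions has a multiple of $\kappa$ among its first $\kappa$ positions and hence contains a complete block. By Lemma~\ref{lem:code} this block contains the letter $T_q\in\Delta$, so the word $t$ in Lemma~\ref{lem:pop} is shorter than $2\kappa$, and $F(wT[0,q+1))\le2\kappa+F(wT[0,q))$ by \eqref{eq:cost}. Summing over $q$ and using \eqref{eq:replay}, \eqref{eq:spent} and \eqref{eq:large},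
\[
F(wU_\mu)\le2\kappa\ell'+F\bigl(wT[0,j^*)\bigr)\le2\kappa\ell'+|Y^*|\le2\kappa\ell'+|y|-D<|y| .
\]
This holds for every completion $y$ of $wU_\mu U_\nu$, so $F(wU_\mu U_\nu)>F(wU_\mu)$. Property (b) is proved, and with it Proposition~\ref{prop:family} and Theorem~\ref{thm:main}.

\begin{remark}
The hypothesis $\mu\ne\nu$ enters only through Lemma~\ref{lem:T}, and the hypothesis $|\mathrm{alph}(w)|\ge3$ only through Lemma~\ref{lem:code}. Nothing else about $w$ is used except its length, which is fixed while $m$ grows; in particular $w$ itself need not be square-free, since squares inside $A$ fall under case L1.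
\end{remark}

\begin{thebibliography}{9}

\bibitem{bem}
Bean, Ehrenfeucht and McNulty, \emph{Avoidable patterns in strings of symbols}, Pacific J. Math. 85 (1979).

\bibitem{idempotency}
\emph{Languages generated by iterated idempotency},
\texttt{http://wortspieler.org/Dateien/Work/Pubs/Idempot.pdf}.

\bibitem{thue}
Thue, 1906.

\end{thebibliography}
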